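\title{Dimension dependence of the stability constant of $A$-stable Runge--Kutta methods}

\begin{abstract}
Let $\varphi$ be the stability function of an $A$-stable Runge--Kutta method, and let $S(s)$ be the supremum of $\|\varphi(hA)^n\|$ over all norms on $\mathbb{R}^s$, all matrices $A$ with nonpositive logarithmic norm, all step sizes $h>0$ and all $n\ge1$. A theorem of Lubich and Nevanlinna gives $S(s)\le\gamma s$, and it was conjectured that $\gamma\sqrt s$ always suffices and cannot in general be improved. We show that the first half of this conjecture is false: if $\varphi$ is nonconstant and $|\varphi(\infty)|=1$, as for the trapezoidal rule and the Gauss methods, then $S(s)\ge s/91$. If $|\varphi(\infty)|<1$, then $S(s)\le\gamma\sqrt s$, and $S(s)$ is either of exact order $\sqrt s$ or bounded, according to an explicit condition at the points of the imaginary axis where $|\varphi|=1$.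
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Contractive problems and $A$-stable methods}

Let $\|\cdot\|$ be a norm on $\mathbb{R}^s$, let matrix norms be the induced ones, and let $A$ be a real $s\times s$ matrix. Consider the initial-value problem
\[
U'(t)=AU(t)+r(t),\qquad U(0)=u_0 .
\]
The \emph{logarithmic norm} of $A$ is $\mu[A]=\lim_{\varepsilon\downarrow0}(\|I+\varepsilon A\|-1)/\varepsilon$; the limit exists because $\varepsilon\mapsto\|I+\varepsilon A\|$ is convex. We assume throughout that $\mu[A]\le0$. This means that the difference of two solutions never grows in norm: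
\begin{equation}\label{eq:contractive}
\mu[A]\le0\iff\|e^{tA}\|\le1\ \text{ for all }t\ge0 .
\end{equation}
Indeed, $\|e^{tA}\|=\lim_{N\to\infty}\|(I+\tfrac tNA)^N\|\le\lim_{N\to\infty}\big(1+\tfrac tN(\mu[A]+o(1))\big)^N=e^{t\mu[A]}$. Conversely, if the right side of \eqref{eq:contractive} holds, then $\|I+\varepsilon A\|\le\|e^{\varepsilon A}\|+O(\varepsilon^2)\le1+O(\varepsilon^2)$.

A Runge--Kutta method with step size $h>0$ produces approximations $u_n$ by a recursion
\[
u_n=\varphi(hA)u_{n-1}+r_n ,
\]
where $r_n$ does not depend on $u_{n-1}$ and the \emph{stability function} $\varphi$ is a rational function with real coefficients and $\varphi(0)=1$. The method is \emph{$A$-stable} if $|\varphi(z)|\le1$ for $\operatorname{Re}z\le0$. Then $\varphi$ has no poles in the closed left half-plane and has a real limit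
\[
\omega=\varphi(\infty),\qquad|\omega|\le1 .
\]
By \eqref{eq:contractive} the eigenvalues of $hA$ lie in the closed left half-plane, so $\varphi(hA)$ is defined. A perturbation of $u_0$ is carried to step $n$ by the matrix $\varphi(hA)^n$, and the process is called stable if these matrices are of moderate size, in particular in the stiff case $h\|A\|\gg1$. The quantity to study is therefore
\[
S(s)=\sup\|\varphi(hA)^n\| ,
\]
where the supremum is over all norms on $\mathbb{R}^s$, all $A$ with $\mu[A]\le0$, all $n\ge1$ and all $h>0$. If $\varphi\equiv1$ then $S(s)=1$. \emph{From now on $\varphi$ is real, rational, nonconstant and $A$-stable, and $\varphi(0)=1$}; nothing else about the method is used.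

The choice $A=0$ gives $S(s)\ge1$. For $s=1$ the matrix $A$ is a number $\le0$, and $S(1)=1$. For a normal matrix and the Euclidean norm, $\|\varphi(hA)^n\|$ is the largest of the numbers $|\varphi(h\lambda)|^n$ over the eigenvalues $\lambda$, hence at most $1$. For the backward Euler method, $\varphi(z)=1/(1-z)$, the matrix $\varphi(hA)=\int_0^\infty e^{-u}e^{uhA}\,du$ is an average of contractions, and $S(s)=1$ for all $s$. For general $\varphi$ and general norms, Lubich and Nevanlinna proved that
\begin{equation}\label{eq:LN}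
S(s)\le\gamma s\qquad(s\ge1)
\end{equation}
with $\gamma$ depending only on $\varphi$. The question is whether, for some $\alpha<1$,
\begin{equation}\label{eq:alpha}
S(s)\le\gamma s^\alpha\qquad(s\ge1)
\end{equation}
with $\gamma$ depending only on $\varphi$. The following conjecture is posed in \cite{stiffness}.

\medskip
\noindent\textbf{Conjecture.} \emph{(i) For every $A$-stable Runge--Kutta method, \eqref{eq:alpha} holds with $\alpha=\frac12$. (ii) There are $A$-stable Runge--Kutta methods for which \eqref{eq:alpha} fails for every $\alpha<\frac12$, whatever the constant $\gamma$.}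

\subsection{Where the exponent $\frac12$ comes from}

The norm of a matrix $B$ is the supremum of $|\xi(Bx)|$ over vectors $x$ with $\|x\|\le1$ and real linear functionals $\xi$ with $\|\xi\|\le1$ in the dual norm. For such $x$ and $\xi$ the scalar function $g(t)=\xi(e^{tA}x)$, which we call an \emph{orbit}, satisfies $|g|\le1$ on $[0,\infty)$ by \eqref{eq:contractive}. All upper bounds in this paper pass from this inequality to a bound for $\xi(\varphi(hA)^nx)$. By the maximum principle $|\varphi|$ is largest on the imaginary axis, so one expects matrices with purely imaginary spectrum to be the worst. For them the passage is short.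

\begin{proposition}\label{prop:imaginary}
If $\mu[A]\le0$ and all eigenvalues of $A$ are purely imaginary, then $\|\varphi(hA)^n\|\le\sqrt s$ for all $h>0$ and $n\ge1$.
\end{proposition}

\begin{proof}
A Jordan block of size at least $2$ would make $e^{tA}$ grow polynomially, so $A$ is diagonalizable over $\mathbb{C}$: $A=\sum_li\nu_lP_l$ with at most $s$ distinct real numbers $\nu_l$ and spectral projections $P_l$. Extend $\xi$ complex-linearly and put $c_l=\xi(P_lx)$. Then $g(t)=\sum_lc_le^{i\nu_lt}$, and
\[
\sum_l|c_l|^2=\lim_{T\to\infty}\frac1T\int_0^T|g(t)|^2\,dt\le1 .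
\]
Hence $|\xi(\varphi(hA)^nx)|=\big|\sum_lc_l\varphi(ih\nu_l)^n\big|\le\sum_l|c_l|\le\sqrt s$.
\end{proof}

This suggests $\alpha=\frac12$. The argument breaks down for eigenvalues with negative real part, because the mean of $|g|^2$ over $[0,T]$ does not see components that decay. Such components can live on different time scales, and this is what the counterexample below exploits.

\subsection{Results}

\begin{theorem}\label{thm:linear}
If $|\varphi(\infty)|=1$, then $S(s)\ge s/91$ for all $s\ge1$. Hence \eqref{eq:alpha} fails for every $\alpha<1$, and $s/91\le S(s)\le\gamma s$ by \eqref{eq:LN}.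
\end{theorem}

\begin{theorem}\label{thm:sqrt}
If $|\varphi(\infty)|<1$, then $S(s)\le\gamma\sqrt s$ for all $s\ge1$, with $\gamma$ depending only on $\varphi$.
\end{theorem}

To decide when Theorem~\ref{thm:sqrt} is sharp, let $|\omega|<1$. A \emph{contact point} is a point $iy$ of the imaginary axis with $|\varphi(iy)|=1$; the origin is one. The function $1-|\varphi(iy)|^2=1-\varphi(iy)\varphi(-iy)$ is rational in $y$ and tends to $1-\omega^2>0$, so there are finitely many contact points $iy_1,\dots,iy_K$. Taking a logarithm, we write for small real $\eta$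
\begin{equation}\label{eq:contact}
\varphi(i(y_k+\eta))=\varphi(iy_k)\exp\big(i\tau_k\eta+ib_k(\eta)-a_k(\eta)\big),
\end{equation}
with $\tau_k$ real, $a_k$ and $b_k$ real and analytic, and $b_k(\eta)=O(\eta^2)$. The function $a_k(\eta)=-\log|\varphi(i(y_k+\eta))|$ is nonnegative and, contact points being isolated, not identically zero, so it vanishes at $0$ to a finite even order $2q_k\ge2$. Let $j_k\in\{2,3,\dots,\infty\}$ be the order of vanishing of $b_k$ at $0$. The term $a_k$ measures how strongly the method damps a frequency near $y_k$ (dissipation), and $b_k$ measures how far the phase departs from that of an exact translation in time by $\tau_k$ (dispersion).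

\begin{theorem}\label{thm:class}
Let $|\varphi(\infty)|<1$. There are constants $c,\gamma>0$ depending only on $\varphi$ such that the following holds for all $s\ge1$.
\begin{itemize}
\item[(a)] If $j_k<2q_k$ for some $k$, then $c\sqrt s\le S(s)\le\gamma\sqrt s$.
\item[(b)] If $j_k\ge2q_k$ for all $k$, then $1\le S(s)\le\gamma$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is false: part (ii) holds and part (i) does not. For nonconstant $\varphi$, estimate \eqref{eq:alpha} holds with $\alpha=\frac12$ if and only if $|\varphi(\infty)|<1$, and $S(s)$ is of exact order $s$, $\sqrt s$ or $1$.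
\end{corollary}

\begin{proof}
The last sentence combines the three theorems. The trapezoidal rule has $\varphi(z)=(1+z/2)/(1-z/2)$, which is $A$-stable because $|2+z|\le|2-z|$ for $\operatorname{Re}z\le0$, and $\varphi(\infty)=-1$. For it, \eqref{eq:alpha} with $\alpha<1$ would give $s/91\le\gamma s^\alpha$ for all $s$, which is impossible. This refutes (i) and proves (ii).
\end{proof}

\begin{example}\label{ex:methods}
The implicit midpoint rule, the trapezoidal rule and all Gauss methods have $|\varphi(\infty)|=1$, so $S(s)$ has order $s$ and the order in \eqref{eq:LN} is optimal for them.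

Now let $|\varphi(\infty)|<1$ and $\varphi(z)=e^z+cz^{p+1}+O(z^{p+2})$ with $p\ge1$, $c\ne0$. Then $\log\varphi(i\eta)=i\eta+c(i\eta)^{p+1}+O(\eta^{p+2})$. At the contact point $0$ this gives $j=p+1<2q$ if $p$ is even, and $2q=p+1<j$ if $p$ is odd. The two-stage Lobatto IIIC method has $\varphi(z)=1/(1-z+z^2/2)=e^z(1-z^3/6+\cdots)$ and $|\varphi(iy)|^{-2}=1+y^4/4$, so $j=3$, $2q=4$, and $S(s)$ has order $\sqrt s$. The backward Euler method has $|\varphi(iy)|^{-2}=1+y^2$, so $0$ is its only contact point, and $\log\varphi(i\eta)=i\eta-\eta^2/2-i\eta^3/3+\cdots$ gives $2q=2$, $j=3$: this is case (b), in agreement with $S(s)=1$.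
\end{example}

Section~\ref{sec:prelim} contains the device behind both lower bounds and a lemma on points where $|\varphi|=1$. Theorem~\ref{thm:linear} is proved in Section~\ref{sec:linear}. Section~\ref{sec:kernels} sets up the Fourier analysis for the upper bounds, and Theorems~\ref{thm:sqrt} and~\ref{thm:class} are proved in Sections~\ref{sec:sqrt} and~\ref{sec:class}.

\section{Translation spaces and boundary derivatives}\label{sec:prelim}

The function $S$ is nondecreasing. Given a norm on $\mathbb{R}^s$ and $A$ with $\mu[A]\le0$, give $\mathbb{R}^s\oplus\mathbb{R}$ the maximum of $\|\cdot\|$ and $|\cdot|$. Then $e^{t(A\oplus0)}=e^{tA}\oplus1$ is a contraction, and $\varphi(h(A\oplus0))^n=\varphi(hA)^n\oplus1$ has norm at least $\|\varphi(hA)^n\|$. It is therefore enough to prove lower bounds for $s$ in an arithmetic progression.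

To construct examples we reverse the passage from matrices to orbits: we take a space of exponential sums as the state space, with the supremum norm, and let $A$ be differentiation. A lower bound for $S(s)$ then becomes a statement about exponential sums.

\begin{lemma}\label{lem:translation}
Let $\Lambda$ be a set of $s$ complex numbers in the closed left half-plane that is closed under conjugation. Then for all complex numbers $c_\lambda$, all $h>0$ and all $n\ge1$,
\begin{equation}\label{eq:translation}
\Big|\operatorname{Re}\sum_{\lambda\in\Lambda}c_\lambda\varphi(h\lambda)^n\Big|\le S(s)\,\sup_{t\ge0}\Big|\sum_{\lambda\in\Lambda}c_\lambda e^{\lambda t}\Big| .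
\end{equation}
\end{lemma}

\begin{proof}
Let $W$ be the complex span of the functions $e^{\lambda t}$, $\lambda\in\Lambda$, on $[0,\infty)$, and let $X$ be the set of its real-valued elements. Exponentials with distinct exponents are linearly independent, so $\dim_{\mathbb{C}}W=s$. Since $W$ is closed under conjugation, $W=X\oplus iX$ and $\dim_{\mathbb{R}}X=s$. The elements of $X$ are bounded, so $\|p\|=\sup_{t\ge0}|p(t)|$ is a norm on $X$. Let $A=d/dt$ on $X$. For $p\in X$ the curve $u\mapsto p(\cdot+u)$ in $X$ starts at $p$ and has derivative $Ap(\cdot+u)$, so $e^{uA}p=p(\cdot+u)$ and $\|e^{uA}p\|\le\|p\|$ for $u\ge0$. By \eqref{eq:contractive}, $\mu[A]\le0$, and a basis identifies $X$ with $\mathbb{R}^s$. The complex-linear extension of $\varphi(hA)^n$ to $W$ commutes with taking real parts and multiplies $e^{\lambda t}$ by $\varphi(h\lambda)^n$. For $p=\operatorname{Re}\sum_\lambda c_\lambda e^{\lambda t}$ the left side of \eqref{eq:translation} is therefore $|(\varphi(hA)^np)(0)|$, which is at most $S(s)\|p\|$.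
\end{proof}

At a boundary point where $|\varphi|=1$, $A$-stability forces the logarithmic derivative to be positive, as it is for $e^z$.

\begin{lemma}\label{lem:boundary}
Let $G$ be analytic and nonconstant near $0$, with $|G(0)|=1$ and $|G(w)|\le1$ for all small $w$ with $\operatorname{Re}w<0$. Then $G'(0)/G(0)$ is real and positive.
\end{lemma}

\begin{proof}
Write $G(w)=G(0)(1+\tau w^j+O(w^{j+1}))$ with $j\ge1$ and $\tau\ne0$. For $w=re^{i\beta}$ with $\frac\pi2<\beta<\frac{3\pi}2$ we have $1\ge|G(w)|^2=1+2r^j\operatorname{Re}(\tau e^{ij\beta})+O(r^{j+1})$, and $r\downarrow0$ gives $\cos(\arg\tau+j\beta)\le0$. The angles $\arg\tau+j\beta$ fill an open interval of length $j\pi$, and the cosine is nonpositive on such an interval only if $j=1$ and the interval is $(\frac\pi2,\frac{3\pi}2)$ modulo $2\pi$. So $j=1$ and $\arg\tau=0$.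
\end{proof}

We use the lemma twice. For $G(w)=\varphi(iy_k+w)$, differentiation of \eqref{eq:contact} at $\eta=0$ gives
\begin{equation}\label{eq:tau}
\tau_k=\varphi'(iy_k)/\varphi(iy_k)>0 .
\end{equation}
If $|\omega|=1$, that is $\omega=\pm1$, take $G(w)=\varphi(1/w)$; the map $w\mapsto1/w$ preserves the open left half-plane. We obtain $\tau_\infty>0$ and a function $R$ analytic near $0$ such that
\begin{equation}\label{eq:infinity}
\varphi(1/w)=\omega\exp\big(\tau_\infty w+w^2R(w)\big)\qquad(|w|\text{ small}).
\end{equation}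
Here it matters that $\varphi$ is nonconstant.

\section{Linear growth when $|\varphi(\infty)|=1$}\label{sec:linear}

\subsection{The stiff limit}

The trapezoidal rule satisfies $\varphi(z)=-\varphi(4/z)$, since $\varphi(4/z)=(z+2)/(z-2)$. For invertible $A$, a step of size $h=4n$ is thus, up to sign, a step of size $1/n$ for the matrix $A^{-1}$, and $n$ such steps converge to $\pm e^{A^{-1}}$. The same holds for every $\varphi$ with $|\omega|=1$. Fix $\lambda\ne0$ and put $w=1/(\tau_\infty n\lambda)$ in \eqref{eq:infinity}: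
\[
\omega^{-n}\varphi(\tau_\infty n\lambda)^n=\exp\Big(\frac1\lambda+\frac1{\tau_\infty^2n\lambda^2}R\Big(\frac1{\tau_\infty n\lambda}\Big)\Big)\longrightarrow e^{1/\lambda}\qquad(n\to\infty).
\]
Here $h=\tau_\infty n\to\infty$ with the matrix fixed, which is the stiff regime. The question has become how large $e^{A^{-1}}$ can be when $e^{tA}$ is contractive, and $\varphi$ has disappeared from it. Let $0\notin\Lambda$ in Lemma~\ref{lem:translation}, take $h=\tau_\infty n$, multiply the sum on the left by $\omega^{-n}=\pm1$, and let $n\to\infty$: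
\begin{equation}\label{eq:inverse}
\Big|\operatorname{Re}\sum_{\lambda\in\Lambda}c_\lambda e^{1/\lambda}\Big|\le S(s)\,\sup_{t\ge0}\Big|\sum_{\lambda\in\Lambda}c_\lambda e^{\lambda t}\Big| .
\end{equation}

\subsection{One block}

We want an exponential sum that is bounded by an absolute constant while the left side of \eqref{eq:inverse} is proportional to $s$. Every $e^{\lambda t}$ equals $1$ at $t=0$, so positive coefficients would pile up there. We therefore use differences of two exponentials, which vanish at $t=0$. Let $\nu\ge2$ and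
\[
\lambda=\frac1{-1-i\nu},\qquad\lambda'=\frac1{-2-i\nu},\qquad p(t)=e^{\lambda t}-e^{\lambda't}.
\]
Then
\[
|\lambda-\lambda'|=\frac1{|1+i\nu|\,|2+i\nu|}\le\frac1{\nu^2},\qquad-\operatorname{Re}\lambda=\frac1{1+\nu^2}\ge\frac1{2\nu^2},\qquad-\operatorname{Re}\lambda'=\frac2{4+\nu^2}\ge\frac1{2\nu^2},
\]
where the last inequality is $3\nu^2\ge4$. Since $|e^z|\le1$ on the segment from $\lambda t$ to $\lambda't$, we have $|p(t)|\le|\lambda-\lambda'|t$; also $|p(t)|\le e^{t\operatorname{Re}\lambda}+e^{t\operatorname{Re}\lambda'}$. Hence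
\begin{equation}\label{eq:bump}
|p(t)|\le\min\big(u,\,2e^{-u/2}\big),\qquad u=t/\nu^2 .
\end{equation}
So $p$ is small for $t\ll\nu^2$, because the two exponentials have not yet separated, and small for $t\gg\nu^2$, because both have decayed. On the other hand, the contribution of this block to the left side of \eqref{eq:inverse} is
\[
e^{1/\lambda}-e^{1/\lambda'}=e^{-i\nu}\big(e^{-1}-e^{-2}\big),
\]
whose modulus does not depend on $\nu$. Compare this with the function $e^z$, for which the contribution would be $p(1)=O(\nu^{-2})$. The function $e^{1/z}$ distinguishes $\lambda$ from $\lambda'$ on every scale $\nu$. Blocks on widely separated time scales barely overlap in the supremum norm, while their contributions add up if all $\nu$ are multiples of $2\pi$.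

\subsection{Proof of Theorem~\ref{thm:linear}}

Let $L\ge1$ and $\nu_l=2\pi\cdot2^l$ for $l=1,\dots,L$, with the corresponding $\lambda_l,\lambda_l',p_l$. The $4L$ numbers $\lambda_l,\lambda_l',\overline{\lambda_l},\overline{\lambda_l'}$ have negative real part, and they are distinct because their reciprocals $-1\mp i\nu_l$, $-2\mp i\nu_l$ are. Let $\Lambda$ be the set of these numbers, and choose the coefficient $1$ at $\lambda_l$, $-1$ at $\lambda_l'$ and $0$ at the conjugates. The exponential sum is $\sum_lp_l$.

Fix $t\ge0$. The numbers $u_l=t/\nu_l^2$ form a geometric progression with ratio $\frac14$. By \eqref{eq:bump}, the terms with $u_l\le1$ contribute at most $1+\frac14+\frac1{16}+\dots=\frac43$ to $\sum_l|p_l(t)|$. The numbers $u_l>1$, in increasing order, exceed $1,4,16,\dots$, so they contribute at most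
\[
2\big(e^{-1/2}+e^{-2}+e^{-8}+e^{-32}+\cdots\big)<2\,(0.6066+0.1354+0.0004)<1.49 .
\]
Thus $\sup_{t\ge0}|\sum_lp_l(t)|<3$. Since $e^{-i\nu_l}=1$, the left side of \eqref{eq:inverse} equals $L(e^{-1}-e^{-2})>0.232\,L>\frac3{13}L$. Therefore $S(4L)\ge L/13$.

For $s\ge4$ let $L=\lfloor s/4\rfloor$. Then $s\le4L+3\le7L$, and monotonicity gives $S(s)\ge S(4L)\ge L/13\ge s/91$. For $s\le3$ we have $S(s)\ge1\ge s/91$. \qed

\section{Kernels and Carlson's inequality}\label{sec:kernels}

Since $\mu[hA]=h\mu[A]$, we may replace $A$ by $hA$ and take $h=1$ in all upper bounds. The representation of the backward Euler matrix as an average of the contractions $e^{uA}$ extends to other rational functions, with a signed weight. We write $\widehat\kappa(y)=\int_{\mathbb{R}}e^{iyu}\kappa(u)\,du$. Recall that $\kappa\in L^1(\mathbb{R})$ is determined by $\widehat\kappa$, and that $\|\widehat\kappa\|_2^2=2\pi\|\kappa\|_2^2$ (Plancherel). Let $\mathcal R$ be the algebra of rational functions with real coefficients that have no poles in $\operatorname{Re}z\le0$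 and are finite at $\infty$.

\begin{lemma}\label{lem:kernel}
For $f\in\mathcal R$ there is a real, exponentially decaying function $\kappa_f$ on $[0,\infty)$, extended by $0$ to $u<0$, such that $\widehat{\kappa_f}(y)=f(iy)-f(\infty)$ and
\begin{equation}\label{eq:calculus}
f(A)=f(\infty)I+\int_0^\infty\kappa_f(u)e^{uA}\,du\qquad\text{whenever }\mu[A]\le0 .
\end{equation}
The quantity $\|f\|_{\mathcal M}=|f(\infty)|+\|\kappa_f\|_1$ satisfies $\|f(A)\|\le\|f\|_{\mathcal M}$ and $\|f_1f_2\|_{\mathcal M}\le\|f_1\|_{\mathcal M}\|f_2\|_{\mathcal M}$.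
\end{lemma}

\begin{proof}
By partial fractions, $f-f(\infty)$ is a linear combination of functions $(\zeta-z)^{-m}$ with $\operatorname{Re}\zeta>0$. Integrating $\frac d{du}(e^{-\zeta u}e^{uA})=-(\zeta I-A)e^{-\zeta u}e^{uA}$ over $(0,\infty)$ gives $(\zeta I-A)^{-1}=\int_0^\infty e^{-\zeta u}e^{uA}\,du$, and $m-1$ differentiations in $\zeta$ give
\[
(\zeta I-A)^{-m}=\int_0^\infty\frac{u^{m-1}}{(m-1)!}\,e^{-\zeta u}e^{uA}\,du .
\]
The same computation applies with the number $iy$ in place of $A$. Let $\kappa_f$ be the corresponding linear combination of the functions $u^{m-1}e^{-\zeta u}/(m-1)!$. The transform of $\overline{\kappa_f}$ is $\overline{f(-iy)-f(\infty)}=f(iy)-f(\infty)$, so $\kappa_f$ is real. The bound for $\|f(A)\|$ follows from \eqref{eq:calculus} and \eqref{eq:contractive}. Comparing transforms gives $\kappa_{f_1f_2}=f_1(\infty)\kappa_{f_2}+f_2(\infty)\kappa_{f_1}+\kappa_{f_1}*\kappa_{f_2}$, and $\|\kappa_{f_1}*\kappa_{f_2}\|_1\le\|\kappa_{f_1}\|_1\|\kappa_{f_2}\|_1$.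
\end{proof}

The $L^1$ norm of a kernel cannot be read off from its transform, but $L^2$ norms can. Carlson's inequality connects the two.

\begin{lemma}\label{lem:carlson}
Let $U\in C^1(\mathbb{R})$ with $U,U'\in L^2(\mathbb{R})$. Then $U=\widehat\kappa$ for some $\kappa\in L^1(\mathbb{R})$ with $\|\kappa\|_1^2\le\|U\|_2\|U'\|_2$.
\end{lemma}

\begin{proof}
By Plancherel's theorem $U$ is the transform of some $\kappa\in L^2$, and since differentiation in $y$ corresponds to multiplication by $iu$, also $u\kappa\in L^2$, with $2\pi\|\kappa\|_2^2=\|U\|_2^2$ and $2\pi\|u\kappa\|_2^2=\|U'\|_2^2$. Let $\kappa\ne0$ and $\lambda=\|\kappa\|_2/\|u\kappa\|_2$. The Cauchy--Schwarz inequality gives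
\[
\|\kappa\|_1^2\le\int_{\mathbb{R}}\frac{du}{1+\lambda^2u^2}\int_{\mathbb{R}}(1+\lambda^2u^2)|\kappa(u)|^2\,du=\frac\pi\lambda\cdot2\|\kappa\|_2^2=2\pi\|\kappa\|_2\|u\kappa\|_2 .
\]
Both $U$ and $\widehat\kappa$ are continuous, so they agree everywhere.
\end{proof}

For the rest of the paper $|\omega|<1$, and $c,C$ denote positive constants that depend only on $\varphi$; the value of $C$ may change from line to line. Let $q=\max_kq_k$. By \eqref{eq:tau} and continuity we can fix $\delta\in(0,1]$ and $c>0$ with the following properties.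
\begin{itemize}
\item[(D1)] The intervals $I_k=[y_k-\delta,y_k+\delta]$ are disjoint, and \eqref{eq:contact} holds with $a_k,b_k$ analytic on a neighborhood of $[-\delta,\delta]$.
\item[(D2)] $a_k(\eta)\ge c\eta^{2q_k}$ for $|\eta|\le\delta$. Since $\delta\le1$, also $|\varphi(i(y_k+\eta))|\le e^{-c\eta^{2q}}$ there.
\item[(D3)] $3\delta\tau_k<2\pi$, and on the rectangle $0\le\operatorname{Re}z\le\delta$, $\operatorname{Im}z\in I_k$ the function $\varphi$ has neither zeros nor poles and $|\varphi'(z)/\varphi(z)-\tau_k|\le\tau_k/2$.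
\end{itemize}
Let $E=\mathbb{R}\setminus\bigcup_kI_k$. The function $|\varphi(iy)|$ is continuous and less than $1$ on the closure of $E$, and tends to $|\omega|<1$. So there is $\rho_0<1$ with
\begin{equation}\label{eq:rho}
|\varphi(iy)|\le\rho_0\quad(y\in E),\qquad|\omega|\le\rho_0 .
\end{equation}
We write $\|f\|_2$ for the $L^2$ norm of $y\mapsto f(iy)$. For $f\in\mathcal R$ both $\|f-f(\infty)\|_2$ and $\|f'\|_2$ are finite, since these functions are $O(1/|y|)$ and $O(1/y^2)$. Finally, the substitution $\eta\mapsto n^{-1/(2m)}\eta$ shows that, for $r\ge0$ and an integer $m\ge1$,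
\begin{equation}\label{eq:scaling}
\int_{\mathbb{R}}|\eta|^re^{-cn\eta^{2m}}\,d\eta=C(c,r,m)\,n^{-(r+1)/(2m)} .
\end{equation}

\section{The bound $\gamma\sqrt s$ when $|\varphi(\infty)|<1$}\label{sec:sqrt}

The estimate $\|\varphi(A)^n\|\le\|\varphi^n\|_{\mathcal M}$ does not see the dimension, and by Theorem~\ref{thm:class}(a) the norms $\|\varphi^n\|_{\mathcal M}$ are in general unbounded in $n$. An $L^2$ argument in the spirit of Proposition~\ref{prop:imaginary} does see the dimension, but it can only control $\int\kappa(u)g(u)\,du$ with $\kappa\in L^2$, not the point value $g(0)$ that enters \eqref{eq:calculus} through $f(\infty)I$. We therefore split $1=\Theta+\theta$, where $\Theta$ vanishes at the contact points and $\theta$ vanishes at $\infty$: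
\[
\Theta(z)=\prod_{k=1}^K\Big(\frac{z-iy_k}{z-1}\Big)^q,\qquad\theta=1-\Theta .
\]
Since $|\varphi(-iy)|=|\varphi(iy)|$, the set of contact points is closed under conjugation, so $\Theta,\theta\in\mathcal R$. The only pole is $z=1$ and $\theta(\infty)=0$, so
\begin{equation}\label{eq:theta}
|\theta(z)|\le\frac C{1+|z|}\qquad(\operatorname{Re}z\le\tfrac12).
\end{equation}

\subsection{The part that vanishes at the contact points}

\begin{lemma}\label{lem:Theta}
$\|\varphi^n\Theta\|_{\mathcal M}\le C$ for all $n\ge2$.
\end{lemma}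

\begin{proof}
Let $f=\varphi^n\Theta$, so $f(\infty)=\omega^n$ and $f'=n\varphi^{n-1}\varphi'\Theta+\varphi^n\Theta'$. We apply Lemma~\ref{lem:carlson} to $U(y)=f(iy)-\omega^n$, for which $|U'(y)|=|f'(iy)|$ and $\kappa=\kappa_f$.

On $E$ write $f-\omega^n=(\varphi^n-\omega^n)-\varphi^n\theta$. By \eqref{eq:rho}, $|\varphi^n-\omega^n|\le n\rho_0^{n-1}|\varphi-\omega|$, and so
\[
\|U\|_{L^2(E)}\le n\rho_0^{n-1}\|\varphi-\omega\|_2+\rho_0^n\|\theta\|_2,\qquad
\|U'\|_{L^2(E)}\le Cn\rho_0^{n-1}\|\varphi'\|_2+\rho_0^n\|\Theta'\|_2 .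
\]
Both bounds are at most $Cn\rho_0^{n-1}$. On $I_k$, with $y=y_k+\eta$, we have $|\Theta|\le C|\eta|^q$ and $|\Theta'|\le C|\eta|^{q-1}$. By (D2), \eqref{eq:scaling} and $n-1\ge n/2$,
\begin{align*}
\int_{I_k}|U|^2&\le C\int_{\mathbb{R}}\eta^{2q}e^{-2cn\eta^{2q}}\,d\eta+C\rho_0^{2n}\le Cn^{-1-\frac1{2q}},\\
\int_{I_k}|U'|^2&\le Cn^2\int_{\mathbb{R}}\eta^{2q}e^{-cn\eta^{2q}}\,d\eta+C\int_{\mathbb{R}}\eta^{2q-2}e^{-2cn\eta^{2q}}\,d\eta\le C\big(n^{1-\frac1{2q}}+n^{-1+\frac1{2q}}\big)\le Cn^{1-\frac1{2q}} .
\end{align*}
Adding up, $\|U\|_2^2\le Cn^{-1-1/(2q)}$ and $\|U'\|_2^2\le Cn^{1-1/(2q)}$. Hence $\|\kappa_f\|_1^2\le Cn^{-1/(2q)}\le C$, and $|f(\infty)|\le1$.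
\end{proof}

The zero of order $q$ is what makes this work: it gains a factor $n^{-1}$ in each of the squared norms, which together cancel the factor $n^2$ that comes from differentiating $\varphi^n$.

\subsection{A counting argument}

It remains to bound $(\varphi^n\theta)(A)$. The dimension enters through one lemma.

\begin{lemma}\label{lem:counting}
Let $V$ be a real inner product space of dimension at most $s$, let $T$ be a linear map on $V$ with $\|T\|\le1$, let $\Phi_0$ be a linear functional on $V$, and put $\Phi_m=\Phi_0\circ T^m$. If $\sum_{m=0}^n\Phi_m(g)^2\le B\|g\|^2$ for all $g\in V$, then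
\[
|\Phi_n(g)|\le\sqrt{\frac{Bs}{n+1}}\,\|g\|\qquad(g\in V).
\]
\end{lemma}

\begin{proof}
Let $\sigma_m=\|\Phi_m\|^2$ and let $(e_l)$ be an orthonormal basis of $V$. Then $\sigma_m=\sum_l\Phi_m(e_l)^2$, so $\sum_{m=0}^n\sigma_m=\sum_l\sum_{m=0}^n\Phi_m(e_l)^2\le Bs$. Since $\Phi_{m+1}=\Phi_m\circ T$, we have $\sigma_{m+1}\le\sigma_m$, and hence $(n+1)\sigma_n\le Bs$.
\end{proof}

To see how the lemma is used, replace $\varphi$ by $e^z$. Let $V\subset L^2(0,\infty)$ be an $s$-dimensional space invariant under $(Tg)(t)=g(t+1)$, and let $\Phi_0(g)=\int_0^1g$. Then $\Phi_m(g)=\int_m^{m+1}g$, and $\sum_m\Phi_m(g)^2\le\|g\|_2^2$ by the Cauchy--Schwarz inequality on each interval, so $B=1$. If $|g(t)|\le e^{-t/n}$, then $\|g\|_2^2\le n/2$ and the lemma gives $|\Phi_n(g)|\le\sqrt{s/2}$: the powers of $n$ cancel. In this model the direct bound $|\Phi_n(g)|\le1$ is as good or better for $s\ge2$, but it uses the $L^1$ norm of a kernel, whereas the lemma uses only $L^2$ information. That information survives the passage to $\varphi$, because by \eqref{eq:contact}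 and \eqref{eq:tau} the function $\varphi$ acts near each contact point like a translation by $\tau_k>0$.

Two things must be arranged. An orbit need not lie in $L^2(0,\infty)$, so we damp it by $e^{-\varepsilon t}$, which replaces $A$ by $A-\varepsilon I$ and $\varphi(z)$ by $\varphi(z+\varepsilon)$. And the hypothesis on $\sum_m\Phi_m(g)^2$, a Bessel inequality, has to be proved uniformly in $\varepsilon$.

\subsection{Shifting and the Bessel inequality}

All poles of $\varphi$ have positive real part and $\varphi$ is analytic at $\infty$. So there are $\varepsilon_0\in(0,\frac12]$ and $C_0>0$ such that $\varphi$ is analytic and $|\varphi'|\le C_0$ on $\operatorname{Re}z\le\varepsilon_0$. Let $\varepsilon_1=\min\{\varepsilon_0,\delta,(1-\rho_0)/(2C_0)\}$, and for $0<\varepsilon\le\varepsilon_1$ define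
\[
\psi(z)=\frac{\varphi(z+\varepsilon)}{1+C_0\varepsilon},\qquad\theta_\varepsilon(z)=\theta(z+\varepsilon).
\]
Both belong to $\mathcal R$. For $\operatorname{Re}z\le0$ we have $|\varphi(z+\varepsilon)|\le|\varphi(z)|+C_0\varepsilon$, so $|\psi(z)|\le1$.

We shall use the Hardy--Littlewood theorem on the radial maximal function in $H^2$ of the unit disk, for polynomials only: there is an absolute constant $C_1$ such that for $Q(w)=\sum_mc_mw^m$ the function $Q^*(\beta)=\max_{0\le r\le1}|Q(re^{i\beta})|$ satisfies
\begin{equation}\label{eq:HL}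
\int_0^{2\pi}Q^*(\beta)^2\,d\beta\le C_1\int_0^{2\pi}|Q(e^{i\beta})|^2\,d\beta=2\pi C_1\sum_m|c_m|^2 .
\end{equation}

\begin{lemma}\label{lem:bessel}
There is $B$, depending only on $\varphi$, such that for $0<\varepsilon\le\varepsilon_1$ and every polynomial $Q(w)=\sum_mc_mw^m$,
\[
\frac1{2\pi}\int_{\mathbb{R}}|Q(\psi(iy))|^2\,|\theta_\varepsilon(iy)|^2\,dy\le B\sum_m|c_m|^2 .
\]
\end{lemma}

\begin{proof}
On $E$ we have $|\psi(iy)|\le\rho_0+C_0\varepsilon\le\rho_1:=(1+\rho_0)/2<1$. The Cauchy--Schwarz inequality gives $|Q(w)|^2\le(1-\rho_1^2)^{-1}\sum_m|c_m|^2$ for $|w|\le\rho_1$, and $\int_{\mathbb{R}}|\theta_\varepsilon(iy)|^2\,dy\le C$ by \eqref{eq:theta}.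

On $I_k$ the curve $y\mapsto\psi(iy)$ comes close to the unit circle, and the pointwise bound is lost. What remains is that the curve turns around the origin at a definite speed. By (D3) we can write $\psi(iy)=r(y)e^{i\beta(y)}$ with $0<r\le1$ and $\beta$ smooth, and
\[
\beta'(y)=\operatorname{Im}\frac d{dy}\log\psi(iy)=\operatorname{Re}\frac{\varphi'(iy+\varepsilon)}{\varphi(iy+\varepsilon)}\in\Big[\frac{\tau_k}2,\frac{3\tau_k}2\Big].
\]
Thus $\beta$ maps $I_k$ increasingly onto an interval of length at most $3\delta\tau_k<2\pi$. Since $|Q(\psi(iy))|\le Q^*(\beta(y))$ and $Q^*$ has period $2\pi$, the change of variable $dy=d\beta/\beta'$ and \eqref{eq:HL} give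
\[
\int_{I_k}|Q(\psi(iy))|^2\,dy\le\frac2{\tau_k}\int_0^{2\pi}Q^*(\beta)^2\,d\beta\le C\sum_m|c_m|^2 .
\]
As $|\theta_\varepsilon|\le C$ by \eqref{eq:theta}, the lemma follows.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sqrt}}

Let $\mu[A]\le0$, $\|x\|\le1$, $\|\xi\|\le1$. Suppose first that $n\ge1/\varepsilon_1$, so $n\ge2$. Put $\varepsilon=1/n$ and $A_\varepsilon=A-\varepsilon I$; then $e^{tA_\varepsilon}=e^{-\varepsilon t}e^{tA}$ and $\mu[A_\varepsilon]\le0$.

\emph{The space of damped orbits.} For $v\in\mathbb{R}^s$ let $g_v(t)=\xi(e^{tA_\varepsilon}v)$. Then $|g_v(t)|\le e^{-t/n}\|v\|$, so $V=\{g_v:v\in\mathbb{R}^s\}$ is a subspace of the real space $L^2(0,\infty)$ of dimension at most $s$, and $\|g_x\|_2^2\le n/2$. For $f\in\mathcal R$ and $g\in V$ define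
\[
(f(D)g)(t)=f(\infty)g(t)+\int_0^\infty\kappa_f(u)g(t+u)\,du\qquad(t\ge0).
\]
Applying $\xi\circ e^{tA_\varepsilon}$ to \eqref{eq:calculus} for $A_\varepsilon$ gives $f(D)g_v=g_{f(A_\varepsilon)v}$. Hence $f(D)$ maps $V$ to $V$, and $(f_1f_2)(D)=f_1(D)f_2(D)$ on $V$.

\emph{The contraction.} Extend $g\in V$ by $0$ to $t<0$, and let $G(t)$ be given for all real $t$ by the formula that defines $f(D)g$. Then $G\in L^1\cap L^2$, and Fubini's theorem gives $\widehat G(y)=\big(f(\infty)+\widehat{\kappa_f}(-y)\big)\widehat g(y)=f(-iy)\widehat g(y)$. Since $f(D)g$ is the restriction of $G$ to $t\ge0$, Plancherel's theorem yields $\|f(D)g\|_2\le\sup_y|f(iy)|\,\|g\|_2$. In particular $T=\psi(D)$ satisfies $\|T\|\le1$.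

\emph{The functionals.} Let $\Phi_0(g)=(\theta_\varepsilon(D)g)(0)$ and $\Phi_m=\Phi_0\circ T^m$. By multiplicativity, and because $\theta_\varepsilon(\infty)=0$,
\[
\Phi_m(g)=\big((\psi^m\theta_\varepsilon)(D)g\big)(0)=\int_0^\infty\kappa_m(u)g(u)\,du,\qquad\kappa_m=\kappa_{\psi^m\theta_\varepsilon}.
\]
For real $c_0,\dots,c_n$ the transform of $\sum_mc_m\kappa_m$ is $Q(\psi(iy))\theta_\varepsilon(iy)$, so $\|\sum_mc_m\kappa_m\|_2^2\le B\sum_mc_m^2$ by Plancherel's theorem and Lemma~\ref{lem:bessel}. The choice $c_m=\Phi_m(g)$ gives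
\[
\sum_{m=0}^nc_m^2=\int_0^\infty\Big(\sum_{m=0}^nc_m\kappa_m\Big)g\le\sqrt B\,\Big(\sum_{m=0}^nc_m^2\Big)^{1/2}\|g\|_2 ,
\]
that is, $\sum_{m=0}^n\Phi_m(g)^2\le B\|g\|_2^2$.

\emph{The estimate.} Since $\psi(A_\varepsilon)=\varphi(A)/(1+C_0\varepsilon)$ and $\theta_\varepsilon(A_\varepsilon)=\theta(A)$, we have $\Phi_n(g_x)=(1+C_0/n)^{-n}\xi\big((\varphi^n\theta)(A)x\big)$. Lemma~\ref{lem:counting} gives
\[
\big|\xi\big((\varphi^n\theta)(A)x\big)\big|\le e^{C_0}\sqrt{\frac{Bs}{n+1}}\sqrt{\frac n2}\le e^{C_0}\sqrt{Bs/2}.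
\]
The choice $\varepsilon=1/n$ balances two losses: a larger $\varepsilon$ would inflate $(1+C_0\varepsilon)^n$, and a smaller one would inflate the bound $1/(2\varepsilon)$ for $\|g_x\|_2^2$. With Lemmas~\ref{lem:kernel} and~\ref{lem:Theta} and $\varphi^n=\varphi^n\Theta+\varphi^n\theta$ we obtain $\|\varphi(A)^n\|\le C+C\sqrt s$ for $n\ge1/\varepsilon_1$.

For $n<1/\varepsilon_1$, Lemma~\ref{lem:kernel} gives $\|\varphi(A)^n\|\le\|\varphi\|_{\mathcal M}^n\le\max(1,\|\varphi\|_{\mathcal M})^{1/\varepsilon_1}$. Together these bounds give $S(s)\le\gamma\sqrt s$. \qed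

\begin{remark}
The hypothesis $|\omega|<1$ enters through \eqref{eq:rho}, which is used on $E$ in Lemmas~\ref{lem:Theta} and~\ref{lem:bessel}. If $|\omega|=1$, then $\infty$ behaves as one more contact point. The method would then need both $\Theta(\infty)=0$ and $\theta(\infty)=0$, which is incompatible with $\Theta+\theta=1$, and Theorem~\ref{thm:linear} shows that the conclusion itself fails.
\end{remark}

\section{Dispersion against dissipation}\label{sec:class}

After $n$ steps, \eqref{eq:contact} multiplies the frequency $y_k+\eta$ by a unimodular constant, the translation factor $e^{in\tau_k\eta}$, and $\exp(inb_k(\eta)-na_k(\eta))$. Only the window $|\eta|\lesssim n^{-1/(2q_k)}$ survives the damping, and the phase $nb_k(\eta)$ becomes large only for $|\eta|\gg n^{-1/j_k}$. If $j_k<2q_k$, there is a range of $\eta$ in which the phase is large and the damping negligible. If $j_k\ge2q_k$, there is none. This is the dichotomy of Theorem~\ref{thm:class}.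

\subsection{Proof of part (a)}

The upper bound is Theorem~\ref{thm:sqrt}. For the lower bound we look for near equality in Proposition~\ref{prop:imaginary}: a sum of $m$ exponentials with unimodular coefficients whose supremum is of order $\sqrt m$, the least that the mean value computed there allows, and whose coefficients are rotated into alignment by $\varphi^n$. The alignment dictates the coefficients, and the curvature of $b_k$ produces the cancellation. We use van der Corput's second-derivative test \cite[Theorem~2.2]{GK}: there is an absolute constant $C_2$ such that, if $N_0<N_1$ are integers, $F$ is real and twice continuously differentiable on $[N_0,N_1]$, and $\lambda\le|F''|\le M\lambda$ there with $\lambda>0$, $M\ge1$, then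
\begin{equation}\label{eq:vdc}
\Big|\sum_{N_0<l\le N_1}e^{2\pi iF(l)}\Big|\le C_2\big(M(N_1-N_0)\lambda^{1/2}+\lambda^{-1/2}\big).
\end{equation}
For $N_1-N_0=m$ the two terms are balanced at $\lambda\approx1/m$, where both are of order $\sqrt m$. The frequencies are chosen to produce this value.

Fix $k$ with $j_k<2q_k$. Write $y_0$ for $y_k$, and $\tau,a,b,j$ for $\tau_k,a_k,b_k,j_k$. Let $b(\eta)=b_0\eta^j+O(\eta^{j+1})$ with $b_0\ne0$. Fix $m\ge1$, and for large $n$ put
\[
Y=(m/n)^{1/j},\qquad\eta_l=Y(1+l/m),\qquad\nu_l=y_0+\eta_l\qquad(l=1,\dots,m).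
\]
Then $nY^j=m$, $\eta_l\in[Y,2Y]$, and $Y\to0$ as $n\to\infty$. Let $2Y\le\delta$, and $2Y<|y_0|$ if $y_0<0$. The $\nu_l$ are distinct, nonzero and of one sign, so $\Lambda=\{\pm i\nu_l\}$ has $2m$ elements. We apply Lemma~\ref{lem:translation} with $h=1$, the coefficient $0$ at $-i\nu_l$, and the coefficient
\[
c_l=\exp\big(-in(\arg\varphi(iy_0)+\tau\eta_l+b(\eta_l))\big)
\]
at $i\nu_l$.

\emph{The left side.} By \eqref{eq:contact}, $c_l\varphi(i\nu_l)^n=e^{-na(\eta_l)}$. Now $na(\eta_l)\le CnY^{2q_k}=CmY^{2q_k-j}$, which tends to $0$ as $n\to\infty$ because $j<2q_k$. For large $n$ every term is at least $e^{-1}$, and the left side of \eqref{eq:translation} is at least $m/e$.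

\emph{The right side.} Fix $t\ge0$. Then $c_le^{i\nu_lt}=e^{2\pi iF(l)}$ with
\[
2\pi F(x)=y_0t-n\arg\varphi(iy_0)+(t-n\tau)Y(1+x/m)-n\,b\big(Y(1+x/m)\big)\qquad(0\le x\le m).
\]
All terms but the last are affine in $x$, so $2\pi F''(x)=-n(Y/m)^2b''(Y(1+x/m))$, independently of $t$. Since $b''(\eta)=b_0j(j-1)\eta^{j-2}(1+O(\eta))$, for small $Y$ and $\eta\in[Y,2Y]$ the number $|b''(\eta)|$ lies between $\frac12|b_0|j(j-1)Y^{j-2}$ and $2^{j-1}|b_0|j(j-1)Y^{j-2}$. Using $nY^j/m^2=1/m$ we get
\[
\lambda\le|F''(x)|\le2^j\lambda,\qquad\lambda=\frac{c_1}m,\qquad c_1=\frac{|b_0|j(j-1)}{4\pi}.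
\]
By \eqref{eq:vdc} with $N_0=0$, $N_1=m$, the supremum in \eqref{eq:translation} is at most $C_3\sqrt m$, where $C_3=C_2(2^jc_1^{1/2}+c_1^{-1/2})$ depends only on $\varphi$.

Hence $S(2m)\ge\sqrt m/(eC_3)$ for all $m\ge1$. For $s\ge2$ take $m=\lfloor s/2\rfloor\ge s/3$ and use monotonicity; for $s=1$ use $S(1)\ge1$. \qed

\subsection{Proof of part (b)}

The argument is of Brenner--Thom\'ee type. By Lemma~\ref{lem:kernel} it suffices to show $\|\kappa_{\varphi^n}\|_1\le C$. Lemma~\ref{lem:carlson} cannot be applied to $\varphi(iy)^n-\omega^n$ directly: the factor $e^{in\tau_k\eta}$ makes the derivative large, although it only translates the kernel. Since $\tau_k$ may differ from one contact point to another, we localize first and then remove each translation. Choose smooth functions $\chi_k$ with support in the interior of $I_k$, $0\le\chi_k\le1$, and $\chi_k=1$ near $y_k$. Let $\chi=\sum_k\chi_k$, and write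
\[
\varphi(iy)^n-\omega^n=U_0(y)+\sum_{k=1}^K\chi_k(y)\varphi(iy)^n,\qquad U_0(y)=(1-\chi(y))\varphi(iy)^n-\omega^n .
\]

\emph{Away from the contact points.} As for \eqref{eq:rho}, there is $\rho<1$ with $|\omega|\le\rho$ and $|\varphi(iy)|\le\rho$ on the support of $1-\chi$, which contains the support of $\chi'$. From
\[
U_0=(1-\chi)(\varphi^n-\omega^n)-\chi\omega^n,\qquad U_0'=-\chi'\varphi^n+in(1-\chi)\varphi^{n-1}\varphi'
\]
we get $\|U_0\|_2\le n\rho^{n-1}\|\varphi-\omega\|_2+\rho^n\|\chi\|_2$ and $\|U_0'\|_2\le\rho^n\|\chi'\|_2+n\rho^{n-1}\|\varphi'\|_2$. Both are at most $C$, so $U_0$ is the transform of a function of $L^1$ norm at most $C$.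

\emph{At a contact point.} Let $U_k(\eta)=\chi_k(y_k+\eta)\exp\big(n(ib_k(\eta)-a_k(\eta))\big)$, set to $0$ for $|\eta|>\delta$. By \eqref{eq:contact},
\[
\chi_k(y)\varphi(iy)^n=\varphi(iy_k)^ne^{in\tau_k(y-y_k)}U_k(y-y_k).
\]
If $U_k=\widehat\kappa$, the right side is the transform of $\varphi(iy_k)^ne^{-iy_ku}\kappa(u-n\tau_k)$, which has the same $L^1$ norm as $\kappa$. By (D2) and \eqref{eq:scaling}, $\|U_k\|_2^2\le\int_{\mathbb{R}}e^{-2cn\eta^{2q_k}}\,d\eta\le Cn^{-1/(2q_k)}$. Both $a_k$ and $b_k$ vanish at $0$ to order at least $2q_k$, the latter by the hypothesis $j_k\ge2q_k$, so $|a_k'|+|b_k'|\le C|\eta|^{2q_k-1}$ on $[-\delta,\delta]$. The function $\chi_k'$ vanishes near $y_k$, so the term of $U_k'$ that contains it is bounded by $C$ in $L^2$, indeed exponentially small in $n$. Therefore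
\[
\|U_k'\|_2^2\le C+Cn^2\int_{\mathbb{R}}\eta^{4q_k-2}e^{-2cn\eta^{2q_k}}\,d\eta\le C+Cn^{2-\frac{4q_k-1}{2q_k}}\le Cn^{\frac1{2q_k}} .
\]
The product $\|U_k\|_2\|U_k'\|_2$ is at most $C$, and Lemma~\ref{lem:carlson} gives $\|\kappa\|_1\le C$.

Summing, $\varphi(iy)^n-\omega^n$ is the transform of a function of $L^1$ norm at most $C$, and by uniqueness this function is $\kappa_{\varphi^n}$. Hence $\|\varphi(A)^n\|\le\|\varphi^n\|_{\mathcal M}\le1+C$ for all $n\ge1$ and all $A$ with $\mu[A]\le0$, in every dimension. \qed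

\begin{thebibliography}{9}

\bibitem{GK}
Graham and Kolesnik, \emph{Van der Corput's Method of Exponential Sums}.

\bibitem{stiffness}
\emph{Stiffness in numerical initial-value problems},
\texttt{http://www.math.leidenuniv.nl/\textasciitilde{}spijker/Spijker(1996)-JCAM.pdf}.

\end{thebibliography}
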